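\title{An $O(\log^3 n\,(\log\log n)^2)$-Approximation for Multicommodity Buy-at-Bulk with Node Costs and Exponential Demands}

\begin{abstract}
In Multicommodity Buy-at-Bulk with node costs, every demand in an undirected graph on $n$ vertices is routed along a single path, and every vertex charges a non-decreasing subadditive function of the flow through it. We give a deterministic polynomial-time approximation algorithm with ratio $O(\log^3 n\,(\log\log n)^2)$ for demands as large as $2^{\mathrm{poly}(n)}$; this answers the question whether a ratio $o(\log^4 n)$ is possible for such demands. After a reduction to a cost--distance problem, each pair receives a length budget, learned by multiplicative weights, and the pairs are served in stages. When only a $2^{-b}$ fraction of the weight is unserved, paths may exceed their budgets by a factor of about $2^b$. This slack is spent on merging terminals into few centers, and junction trees with few centers can be found at a smaller loss.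
\end{abstract}

\section{Introduction}\label{sec:intro}

An instance of \emph{Multicommodity Buy-at-Bulk} (MBB) with node costs consists of an undirected graph $G=(V,E)$ with $n=|V|$, nonnegative integer demands $d_{st}$ for $s,t\in V$, and cost functions $c_v\colon[0,\infty)\to[0,\infty)$ for $v\in V$. Each $c_v$ is non-decreasing, satisfies $c_v(0)=0$, is subadditive, meaning $c_v(a+b)\le c_v(a)+c_v(b)$, and is given by a value oracle. Whenever $d_{st}>0$, the vertices $s$ and $t$ lie in one connected component. A \emph{routing} chooses one $s$--$t$ path for every pair with $d_{st}>0$ (the single vertex $s$ if $s=t$). The \emph{load} $f_v$ is the sum of the demands whose paths contain $v$, as an inner vertex or as an endpoint. The goal is a routing that minimizes $\sum_{v\in V}c_v(f_v)$; the minimum is denoted by $\mathrm{OPT}$.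

Demands are written in binary. They are \emph{exponential} if $\log_2(1+\max_{s,t}d_{st})$ is bounded by a polynomial in $n$, while the $d_{st}$ themselves need not be polynomially bounded. An algorithm runs in polynomial time if the number of its oracle calls and of its other steps is polynomial in $n$ and the total bit length of the demands. Arithmetic operations and comparisons on oracle values count as unit steps.

Subadditivity expresses economies of scale: carrying two flows together never costs more than carrying them apart. Two extreme cases show the forces at work. If $c_v(f)=\ell_vf$, the objective splits over the pairs, and each pair takes a shortest path for the vertex lengths $\ell_v$. If $c_v(f)=a_v$ for all $f>0$, only the set of used vertices matters and paths should share as much as possible; this case contains set cover (Remark~\ref{rem:hardness}). In general a path has to compromise between being short and being shared, and where the compromise lies depends on the size of its demand.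

How much should the magnitude of the demands matter? Let $D=\sum_{s,t}d_{st}$. One can sort the pairs into $O(\log D)$ classes of demands within a factor $2$ of each other and route each class separately. By monotonicity each class has optimum at most $\mathrm{OPT}$, and by subadditivity the union costs at most the sum, so sorting loses a factor $O(\log D)$. This is $O(\log n)$ for polynomial demands, but a power of $n$ for exponential ones, so exponential demands force an algorithm to treat many scales at once. On the other hand, Section~\ref{sec:reduction} shows that each function $c_v$ can be replaced by $O(\log D)$ affine functions. The instance grows by the factor $\log D$ only, and the logarithm of its size is still $O(\log n)$. This suggests that exponential demands should not be much harder than polynomial ones, although the replacement leaves the demands as large as they were.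

The previously best known ratio for MBB is $O(\log^4n)$ \cite{CHKS}, and for demands polynomial in $n$ a ratio $O(\log^3n)$ is known. The question, posed in \cite{source}, is whether MBB with exponential demands admits a ratio $o(\log^4n)$; it presumes that the ratio of \cite{CHKS} applies to exponential demands. (The same open problem asks for the best ratio for polynomial demands, which we do not address.) The answer is yes.

\begin{theorem}\label{thm:main}
MBB with node costs and exponential demands has a deterministic polynomial-time approximation algorithm with ratio $O\bigl(\log^3n\,(\log\log n)^2\bigr)=o(\log^4n)$.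
\end{theorem}

The ratio is within a factor $(\log\log n)^2$ of the one known for polynomial demands. The proof is self-contained: it uses no complexity assumption and neither of the two known results.

\paragraph{Outline.}
A \emph{junction tree} is a set of nodes that connects a group of pairs through one common root. Our algorithm buys junction trees of small cost per served pair. In its plainest form the scheme loses four logarithmic factors: one for the number of stages, each of which serves a constant fraction of what is left; one because the best junction tree inside an optimal solution may be worse than the average by a logarithmic factor; one for sorting the values of a linear program into classes; and one for the number of rounds of the greedy procedure that rounds the linear program. We gain on the product of the first and the last factor. A late stage serves little weight and may therefore use long paths (Section~\ref{sec:stages}). With long paths, terminals can be merged cheaply into few centers (Section~\ref{sec:lifting}), good junction trees with few centers exist (Section~\ref{sec:existence}), and for these the greedy procedure of Section~\ref{sec:gathering} can stop early (Section~\ref{sec:finding}).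 Summed over all stages, the number of rounds drops from $\log^2n$ to $\log n\,(\log\log n)^2$. Section~\ref{sec:towns} carries out one merging step on a small instance.

Throughout, $\log=\log_2$, paths are simple, $[k]=\{1,\dots,k\}$, $a^+=\max(a,0)$, and for a vector $\lambda$ and a set $S$ of indices $\lambda(S)=\sum_{i\in S}\lambda_i$.

\section{Reduction to cost--distance}\label{sec:reduction}

Oracle functions are awkward in a linear program. We replace them by a fixed price for using a node and a price per unit of flow.

\begin{definition}\label{def:mcd}
An instance of \emph{Multicommodity Cost--Distance} (MCD) consists of an integer $n\ge4$, a graph $G=(V,E)$ with $|V|\le n$, node costs $c(v)\ge0$, node lengths $\ell(v)\ge0$, a set $U\subseteq V$ of \emph{terminals} with $c=\ell=0$ on $U$, and pairs $(s_i,t_i)$ of terminals, $s_i\ne t_i$, with demands $d_i>0$, for $i\in[k]$, where $1\le k\le n^2$. For $B\subseteq V$ let $\operatorname{dist}_B(u,v)$ be the minimum of $\ell(P)=\sum_{x\in P}\ell(x)$ over the $u$--$v$ paths $P$ in $G[B]$, and $\infty$ if there is none. The goal is to minimize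
\[
\operatorname{cost}(B)=c(B)+\sum_{i\in[k]}d_i\operatorname{dist}_B(s_i,t_i)\qquad\text{over } B\supseteq U .
\]
We put $N=\lceil\log n\rceil\ge2$.
\end{definition}

The function $\operatorname{dist}_B$ is symmetric and satisfies the triangle inequality, because the concatenation of two paths is a walk, and a walk can be shortcut to a path on a subset of its nodes. It does not increase when $B$ grows.

In this section the MBB instance has graph $G_0=(V_0,E_0)$ with $n_0$ vertices. If $D=0$ or $n_0=1$ there is only one routing, so let $D\ge1$, $n_0\ge2$ and $J=\lceil\log D\rceil$. For $v\in V_0$ and $0\le j\le J$ create a node $(v,j)$, a \emph{copy} of $v$, with cost $c_v(2^j)$ and length $c_v(2^j)/2^j$. Join $(u,j)$ and $(v,j')$ for all $j,j'$ whenever $uv\in E_0$. For $v\in V_0$ add terminals $v^+$ and $v^-$, each joined to all copies of $v$. The pairs are $(s^+,t^-)$ with demand $d_{st}$, for all $s,t$ with $d_{st}>0$. This is an MCD instance with $n=n_0(J+3)$. Sending flow $\varphi>0$ through $(v,j)$ costs $c_v(2^j)(1+\varphi/2^j)$, an affine function that lies above $c_v$ and is close to $c_v$ when $\varphi$ is close to $2^j$.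

\begin{lemma}\label{lem:reduction}
\begin{enumerate}
\item[(a)] From a set $B\supseteq U$ of finite cost one can compute in polynomial time a routing of cost at most $\operatorname{cost}(B)$.
\item[(b)] The optimum of the MCD instance is at most $4\,\mathrm{OPT}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each pair take a shortest $s^+$--$t^-$ path in $G[B]$. A terminal $u^\pm$ is adjacent only to copies of $u$, so consecutive copies on the path belong to equal or adjacent vertices of $G_0$; the first is a copy of $s$ and the last a copy of $t$. Hence the path projects to an $s$--$t$ walk in $G_0$, which we shortcut to a path. Let $\varphi_{v,j}$ be the total demand whose MCD path contains $(v,j)$. Then $f_v\le\sum_j\varphi_{v,j}$. Monotonicity and subadditivity give, for $\varphi>0$ and every $j$,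
\[
c_v(\varphi)\le c_v\bigl(\lceil\varphi/2^j\rceil2^j\bigr)\le\lceil\varphi/2^j\rceil\,c_v(2^j)\le c_v(2^j)+\varphi\,\frac{c_v(2^j)}{2^j},
\]
and also $c_v(f_v)\le\sum_{j:\varphi_{v,j}>0}c_v(\varphi_{v,j})$, where the empty sum is covered by $c_v(0)=0$. Summing over $v$, the first terms add up to at most $c(B)$ and the second terms to $\sum_id_i\operatorname{dist}_B(s_i,t_i)$.

(b) Take an optimal routing. If $f_v>0$, then $1\le f_v\le D$ because demands are integers, so $j=j_v=\lceil\log f_v\rceil$ lies in $\{0,\dots,J\}$. We have
\begin{equation}\label{eq:copy}
c_v(f_v)\le c_v(2^{j})\le2c_v(f_v):
\end{equation}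
the left inequality is monotonicity; for $j=0$ the right one holds as $f_v=1$, and for $j\ge1$ we have $c_v(2^j)\le2c_v(2^{j-1})\le2c_v(f_v)$ as $2^{j-1}<f_v$. Let $B$ consist of $U$ and the copies $(v,j_v)$, and route each pair through the chosen copies of the vertices of its path. The copy of $v$ contributes $c_v(2^j)+f_vc_v(2^j)/2^j\le2c_v(2^j)\le4c_v(f_v)$.
\end{proof}

Next we fix the scale. For $f\ge1$ we have $c_v(1)\le c_v(f)\le\lceil f\rceil c_v(1)$, so $\mathrm{OPT}=0$ if and only if every pair is connected through vertices with $c_v(1)=0$. This is a connectivity test, and in the positive case it yields an optimal routing. (Without subadditivity it would not be: for unit demands and $c_v(f)=(f-1)^+$, one has $\mathrm{OPT}=0$ if and only if the pairs can be joined by vertex-disjoint paths.) Let $\mathrm{OPT}>0$.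

\begin{lemma}\label{lem:scale}
Some number $\sigma$ in the list $2^ic_v(2^j)$, where $v\in V_0$, $0\le j\le J$ and $1\le i\le\lceil\log(4n_0)\rceil$, satisfies $4\,\mathrm{OPT}\le\sigma<8\,\mathrm{OPT}$.
\end{lemma}

\begin{proof}
In an optimal routing let $v$ maximize $c_v(f_v)$, let $\mu>0$ be the maximum, and let $\alpha=c_v(2^{\lceil\log f_v\rceil})$. By \eqref{eq:copy}, $\alpha/2\le\mu\le\alpha$, and $\mu\le\mathrm{OPT}\le n_0\mu$. So $2\alpha\le4\,\mathrm{OPT}\le4n_0\alpha$. The least integer $i$ with $2^i\alpha\ge4\,\mathrm{OPT}$ lies in the stated range and satisfies $2^{i-1}\alpha<4\,\mathrm{OPT}$.
\end{proof}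

Call an MCD instance \emph{normalized} if all costs lie in $\{0,\frac1n,\frac2n,\dots,1\}$. A \emph{reference solution} is a set $H^*\supseteq U$ with
\begin{equation}\label{eq:reference}
c(H^*)\le2\qquad\text{and}\qquad\sum_{i\in[k]}\lambda_i^*\le1,\quad\text{where }\lambda_i^*=d_i\operatorname{dist}_{H^*}(s_i,t_i).
\end{equation}
The rest of the paper proves the following statement.

\begin{proposition}\label{prop:mcd}
There are a constant $C$ and a deterministic polynomial-time algorithm that, given a normalized MCD instance, either gives up or returns a set $B\supseteq U$ with $\operatorname{cost}(B)\le CN^3\log^2N$. If the instance has a reference solution, the algorithm does not give up.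
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:mcd}]
For each positive $\sigma$ in the list of Lemma~\ref{lem:scale}, divide all costs and lengths by $\sigma$, delete the nodes of cost greater than $1$, and round each cost up to a multiple of $1/n$, which takes at most $n$ comparisons per node. Run the algorithm of Proposition~\ref{prop:mcd}, convert its output by Lemma~\ref{lem:reduction}(a), and return the cheapest routing obtained. The list has polynomial length. Let $\sigma$ be as in Lemma~\ref{lem:scale} and let $H^*$ be an optimal MCD solution before rounding. By Lemma~\ref{lem:reduction}(b) its scaled cost is at most $1$. Hence no node of $H^*$ is deleted, $\sum_i\lambda_i^*\le1$, and rounding raises $c(H^*)$ by at most $n\cdot\frac1n$. So $H^*$ is a reference solution. Since rounding only increases costs, we obtain a routing of cost at most $\sigma CN^3\log^2N\le8CN^3\log^2N\cdot\mathrm{OPT}$. For exponential demands, $J\le1+2\log n_0+\log\max d_{st}$ is polynomial in $n_0$. Then $n=n_0(J+3)$ is polynomial in $n_0$, so $N=O(\log n_0)$ and $\log N=O(\log\log n_0)$, with constants that depend on the polynomial bounding the demands.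
\end{proof}

The properties of the functions $c_v$ and the integrality of the demands are used in this section only, and the bound on the demands only in the last two sentences of the proof. From now on we work with a normalized MCD instance. Whenever $H^*$ appears, the instance is assumed to have a reference solution and $H^*$ is a fixed one; the algorithm does not know it.

\section{Budgets and stages}\label{sec:stages}

The objective mixes a cost, which pairs share, with lengths, which they do not share. We separate the two by giving each pair a length budget. A \emph{budget vector} is a rational vector $\lambda$ with $\lambda_i\in[1/k,2]$ and $\lambda([k])=2$. It assigns to pair $i$ the \emph{weight} $\lambda_i$ and the \emph{budget}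
\[
L_i=32\lambda_i/d_i>0 .
\]
If the pairs of a set $S'$ are connected by paths of length at most $sL_i$, their share of the length term is at most $32s\,\lambda(S')$: weight times stretch. Pair $i$ is \emph{good} if $\operatorname{dist}_{H^*}(s_i,t_i)\le L_i$, and \emph{bad} otherwise; equivalently, $i$ is bad if $\lambda_i^*>32\lambda_i$.

The core of the proof is a procedure that serves a constant fraction of the weight of a given set $S$. Its parameter $T$ trades cost for stretch.

\begin{lemma}[Halving Lemma]\label{lem:halving}
There are an integer $C_0$ and a deterministic polynomial-time algorithm that, given a normalized instance, a budget vector $\lambda$, a nonempty set $S\subseteq[k]$ and an integer $0\le T\le3N$, returns either \textup{FAIL} or sets $B\supseteq U$ and $S'\subseteq S$ with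
\begin{enumerate}
\item[(H1)] $\lambda(S')\ge\lambda(S)/24$;
\item[(H2)] $c(B)\le C_0\Bigl[N^2\Bigl(\dfrac{N}{T+1}+\log N\Bigr)+TN\log(T+2)\Bigr]$;
\item[(H3)] $\operatorname{dist}_B(s_i,t_i)\le(C_0N)^{T+2}L_i$ for all $i\in S'$.
\end{enumerate}
If the instance has a reference solution and the bad pairs in $S$ have weight at most $\lambda(S)/16$, the algorithm does not return \textup{FAIL}.
\end{lemma}

With $T=0$ each call costs $O(N^3)$. Since weights are at least $1/k$, after $O(N)$ calls nothing is left, and the total is $O(N^4)$. To do better, observe that when $\lambda(S)\approx2^{-b}$ an extra stretch of $2^b$ costs only a constant factor in the length term, and by (H3) this stretch pays for $T\approx b/\log(C_0N)$. The cost $N^3/(T+1)$ then decays harmonically, and only the first few calls pay the full price $N^3$.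

There is a second difficulty. The ideal budget vector is close to $\lambda^*$, which consists of $k$ unknown numbers and cannot be guessed. For any budget vector the bad pairs weigh less than $\frac1{32}\sum_i\lambda_i^*\le\frac1{32}$, so FAIL is impossible as long as $\lambda(S)\ge\frac12$. Late in the process, however, $S$ is light and may consist mostly of bad pairs. A failure then carries information about $\lambda^*$: it implies $\lambda(\mathrm{bad}\cap S)>\lambda(S)/16$, where $\mathrm{bad}$ is the set of bad pairs, and so
\begin{equation}\label{eq:violated}
\lambda^*(S)\ge\lambda^*(\mathrm{bad}\cap S)>32\,\lambda(\mathrm{bad}\cap S)>2\lambda(S).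
\end{equation}
The budgets of $S$ are too small by a factor $2$ on average. We raise them and start again; a potential function bounds the number of restarts.

\paragraph{The algorithm of Proposition~\ref{prop:mcd}.}
Let $\psi=\lceil\log(C_0N)\rceil\ge1$. Maintain a probability vector $p$ on $[k]$, initially uniform, and let $\lambda_i=p_i+1/k$; this is a budget vector. A \emph{pass} starts with $S=[k]$. While $S\ne\emptyset$, put
\[
b=\lfloor\log(2/\lambda(S))\rfloor,\qquad T=\lfloor b/\psi\rfloor ,
\]
and call the Halving Lemma. This is allowed: $1/k\le\lambda(S)\le2$ gives $0\le T\le b\le\log(2k)\le1+2N\le3N$. On success, buy $B$ and replace $S$ by $S\setminus S'$. On FAIL, double $p_i$ for $i\in S$, renormalize $p$, discard all purchases and start a new pass. Give up after more than $6kN$ failures. If a pass reaches $S=\emptyset$, return the union of the sets bought in it.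

A pass makes at most $k$ calls, since $S'\ne\emptyset$ by (H1). Each $p_i$ has the form $2^{a_i}/\sum_j2^{a_j}$ with integers $0\le a_i\le6kN$, so $\lambda$ has polynomial bit length and the algorithm runs in polynomial time. Proposition~\ref{prop:mcd} follows from the next two lemmas.

\begin{lemma}\label{lem:failures}
If the instance has a reference solution, there are at most $3k\ln k\le6kN$ failures.
\end{lemma}

\begin{proof}
Suppose that a failure occurs. By \eqref{eq:violated} and \eqref{eq:reference}, $0<\lambda^*([k])\le1$; let $p^*=\lambda^*/\lambda^*([k])$, a fixed probability vector with $p^*\ge\lambda^*$. As a potential take the relative entropy $\Phi(p)=\sum p_i^*\ln(p_i^*/p_i)$, summed over the $i$ with $p_i^*>0$. From $\ln x\le x-1$ we get $-\Phi(p)\le\sum_{p_i^*>0}(p_i-p_i^*)\le0$, so $\Phi\ge0$. For the uniform vector, $\Phi=\ln k+\sum p_i^*\ln p_i^*\le\ln k$. At a failure with set $S$, \eqref{eq:violated} gives $p^*(S)\ge\lambda^*(S)>2p(S)+2|S|/k$, hence $p(S)\le p^*(S)/2$ and $p^*(S)\ge2/k$. The new vector is $p_i'=2p_i/(1+p(S))$ on $S$ and $p_i'=p_i/(1+p(S))$ off $S$, so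
\[
\Phi(p')-\Phi(p)=-p^*(S)\ln2+\ln(1+p(S))\le-p^*(S)\bigl(\ln2-\tfrac12\bigr)\le-\frac{2\ln2-1}{k}\le-\frac1{3k}.
\]
Thus there are at most $3k\ln k$ failures, and $\ln k\le\log k\le2N$.
\end{proof}

The additive term $1/k$ in $\lambda_i$ is used twice: it bounds $b$ by $O(N)$, and it guarantees that each failure lowers $\Phi$ by $\Omega(1/k)$.

\begin{lemma}\label{lem:pass}
The set returned by a pass without failure has cost $O(N^3\log^2N)$.
\end{lemma}

\begin{proof}
A given value of $b$ means $2^{-b}<\lambda(S)\le2^{1-b}$. Each call multiplies $\lambda(S)$ by at most $23/24$, and $(23/24)^{17}<\frac12$. So there are at most $17$ calls for each $b\in\{0,\dots,3N\}$, at most $17\psi$ calls for each $T$, and $O(N)$ calls in total.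

\emph{Lengths.} We have $(C_0N)^T\le2^{\psi T}\le2^b\le2/\lambda(S)$. By (H3), the pairs served in one call contribute at most
\[
\sum_{i\in S'}d_i(C_0N)^{T+2}L_i=32\,\lambda(S')(C_0N)^{T+2}\le32\,\lambda(S)\cdot\frac2{\lambda(S)}\,(C_0N)^2=64\,C_0^2N^2 .
\]
Distances in the union of the purchased sets are no larger, so the length term is $O(N^3)$.

\emph{Costs.} The terms $N^3/(T+1)$ of (H2) sum to at most $17\psi N^3\sum_{T=0}^{3N}\frac1{T+1}=O(N^3\log^2N)$, since $\psi=O(\log N)$ and the harmonic sum is $O(\log N)$. The terms $N^2\log N$ and $TN\log(T+2)$ are $O(N^2\log N)$ per call, as $T\le3N$, and sum to $O(N^3\log N)$.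
\end{proof}

It remains to prove the Halving Lemma. Its proof uses only the bound $c(H^*)\le2$ of \eqref{eq:reference}; the bound on $\sum_i\lambda_i^*$ has done its work in Lemma~\ref{lem:failures}.

\section{Gathering tokens}\label{sec:gathering}

Both phases of the Halving Lemma round a linear program of the same kind: objects placed at terminals must be connected to targets by paths of bounded length, and a fractional way to do so is known. This section describes the rounding.

Let $B\supseteq U$ be the set of nodes bought so far, and let $\hat c(v)=0$ for $v\in B$ and $\hat c(v)=c(v)$ otherwise. A \emph{token} $e$ has a location $v_e\in U$ and a radius $R_e>0$. Several tokens may share a location, and tokens never move.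

\paragraph{Admissible paths.}
We need cheapest paths under a length bound, and linear programs over such paths. Lengths are real numbers, so we round them relative to the radius. Let $a_e(v)=\lceil n\ell(v)/R_e\rceil$. A path or walk $(v_1,\dots,v_p)$ with $v_1=v_e$ is \emph{$e$-admissible} if $\sum_ja_e(v_j)\le2n$; the one-node path $(v_e)$ is included. Four facts are immediate. A path from $v_e$ of length at most $R_e$ is admissible, since it has at most $n$ nodes and each rounding adds less than $1$. An admissible path has length at most $2R_e$. A prefix of an admissible path is admissible. Shortcutting an admissible walk gives an admissible path with the same ends.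

Let $Z\subseteq U$ be a set of \emph{targets} with \emph{opening costs} $o_z\ge0$. An \emph{$e$-flow to $Z$} assigns nonnegative amounts to the $e$-admissible paths that end in $Z$. Its value is the total amount, $f_e(v)$ is the amount on paths containing $v$, and $\varphi_e(z)$ is the amount on paths ending at $z$.

There may be exponentially many admissible paths, but they have a compact description. The \emph{layered digraph} of $e$ has nodes $\langle v,j\rangle$ for $v\in V$ and $0\le j\le2n$, and an arc from $\langle u,j\rangle$ to $\langle v,j+a_e(v)\rangle$ whenever $uv\in E$ and $j+a_e(v)\le2n$. Since $a_e(v_e)=0$, the admissible walks are the projections of the directed walks that start at $\langle v_e,0\rangle$. So a cheapest admissible path to any node is found by a shortest-path computation. Add a source with an arc to $\langle v_e,0\rangle$ and a sink with arcs from all $\langle z,j\rangle$, $z\in Z$. Given numbers $y$, $x_v$, $x'_z$, an $e$-flow of value $y$ with $f_e(v)\le x_v$ for $v\notin B$ and $\varphi_e(z)\le x'_z$ exists if and only if this network has a source--sink flow of value $y$ in which the inflow into all layers of $v$ together is at most $x_v$ for $v\notin B$, and the flow on all sink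 arcs of $z$ together is at most $x'_z$. Indeed, an admissible path lifts to a directed path that meets one layer of each of its nodes. Conversely, a source--sink flow is a sum of flows along source--sink paths and along directed cycles (the flow decomposition theorem; cycles can arise from nodes of length zero); discarding the cycles and shortcutting the projected walks lowers the loads and keeps the ends. Hence the linear programs below have polynomial size.

\begin{definition}\label{def:fractional}
A \emph{fractional solution} for a set $Q$ of tokens consists of numbers $x_v\ge0$ $(v\in V)$ and $x'_z\ge0$ $(z\in Z)$ and, for each $e\in Q$, an $e$-flow to $Z$ of value at least $\frac12$ with $f_e(v)\le x_v$ for $v\notin B$ and $\varphi_e(z)\le x'_z$ for $z\in Z$. Its cost is $\Lambda=\sum_v\hat c(v)x_v+\sum_zo_zx'_z$.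
\end{definition}

A fractional solution remains one, of no larger cost, when $Q$ shrinks or $B$ grows.

\paragraph{Spiders.}
A single token may be far more expensive to connect than its share $\Lambda/|Q|$, because nodes are shared. The cheap operation is to let several tokens meet at a node and split its cost. Let $\kappa_e(v)$ be the minimum of $\sum_{j<p}\hat c(v_j)$ over the $e$-admissible paths $(v_1,\dots,v_p)$ with $v_p=v$, and $\infty$ if there is none. A \emph{spider} is either a node $v$ with a set $W$ of at least two tokens, of cost $\hat c(v)+\sum_{e\in W}\kappa_e(v)$, or a target $z$ with a set $W$ of at least one token, of cost $o_z+\sum_{e\in W}\kappa_e(z)$; only finite costs are allowed. To \emph{buy} a spider is to add its center and paths attaining the values $\kappa_e$ to $B$; the nodes added cost at most the cost of the spider, since $\hat c(z)=0$ for targets. The \emph{ratio} of a spider is its cost divided by $|W|$. A spider of minimum ratio is found by sorting, for each center, the tokens by $\kappa_e$ and trying each initial segment.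

\begin{lemma}\label{lem:spider}
If $m\ge1$ tokens have a fractional solution of cost $\Lambda$, some spider on these tokens has ratio at most $4\Lambda/m$.
\end{lemma}

\begin{proof}
Let $\theta>0$ be such that every spider has ratio greater than $\theta$. We show $\theta\le4\Lambda/m$; since there are finitely many spiders, the lemma follows. The idea is that each token owns the part of the graph within $\hat c$-distance $\theta/2$ of it, that these parts hardly overlap when all spiders are expensive, and that every flow path must cross the part of its token. The share of $e$ in a node $v$ and in the opening of a target $z$ is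
\[
\pi_e(v)=\min\bigl(\hat c(v),(\tfrac\theta2-\kappa_e(v))^+\bigr),\qquad\pi'_e(z)=\min\bigl(o_z,(\tfrac\theta2-\kappa_e(z))^+\bigr).
\]

\emph{The shares do not exceed the costs:} $\sum_e\pi_e(v)\le\hat c(v)$ and $\sum_e\pi'_e(z)\le o_z$. Let $W=\{e:\kappa_e(v)<\theta/2\}$; only tokens in $W$ have a positive share, and each share is at most $\theta/2$. If $|W|\le1$, the claim holds because $\pi_e(v)\le\hat c(v)$. If $|W|\ge2$, then $(v,W)$ is a spider, so $\hat c(v)+|W|\theta/2\ge\hat c(v)+\sum_{e\in W}\kappa_e(v)>|W|\theta$, and $\hat c(v)>|W|\theta/2\ge\sum_e\pi_e(v)$. For a target the same computation with $o_z$ in place of $\hat c(v)$ applies to every nonempty $W$.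

\emph{Every admissible path to a target collects $\theta/2$.} Let $(v_1,\dots,v_p)$ be $e$-admissible with $v_p=z\in Z$, and let $C_j=\sum_{i<j}\hat c(v_i)$ for $1\le j\le p+1$. Prefixes are admissible, so $C_j\ge\kappa_e(v_j)$ for $j\le p$, and $C_{p+1}\ge\kappa_e(z)$. For $a\ge0$ we have $\min(a,(x-C)^+)=\min(x,C+a)-\min(x,C)$: both sides are $0$ if $C\ge x$, and both are $\min(a,x-C)$ if $C<x$. Therefore the sum below telescopes from $C_1=0$:
\begin{align*}
\sum_{j=1}^p\pi_e(v_j)+\pi'_e(z)&\ge\sum_{j=1}^p\min\bigl(\hat c(v_j),(\tfrac\theta2-C_j)^+\bigr)+\min\bigl(o_z,(\tfrac\theta2-C_{p+1})^+\bigr)\\
&=\min\bigl(\tfrac\theta2,\,C_{p+1}+o_z\bigr)=\tfrac\theta2 .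
\end{align*}
The last equality holds because the spider $(z,\{e\})$ has ratio greater than $\theta$, so $C_{p+1}+o_z\ge\kappa_e(z)+o_z>\theta$.

\emph{Conclusion.} Using the first step, then the constraints of Definition~\ref{def:fractional} together with $\pi_e(v)=0$ for $v\in B$, and then the second step,
\[
\Lambda\ge\sum_e\Bigl(\sum_v\pi_e(v)x_v+\sum_z\pi'_e(z)x'_z\Bigr)\ge\sum_e\Bigl(\sum_v\pi_e(v)f_e(v)+\sum_z\pi'_e(z)\varphi_e(z)\Bigr)\ge m\cdot\frac12\cdot\frac\theta2 .
\]
\end{proof}

\paragraph{Rounds.}
All tokens of $Q$ start \emph{active}. Consider a round that starts with $m\ge1$ active tokens, and let $A$ be the set of them. While $|A|\ge m/2$, buy a spider of minimum ratio on tokens of $A$ and remove its tokens from $A$. If it is a target spider, the target is \emph{opened}, the opening cost is charged, and its tokens \emph{finish} and become inactive. If it is a node spider, one of its tokens of minimum radius stays active for the next round, and the others \emph{follow} it and become inactive.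

\begin{lemma}\label{lem:rounds}
Let $Q$ have a fractional solution of cost $\Lambda$. After $t\ge0$ rounds:
\begin{enumerate}
\item[(a)] the purchased nodes and the charged opening costs amount to at most $8t\Lambda$;
\item[(b)] at most $(3/4)^t|Q|$ tokens are active, and no token is active after some number of rounds that is at most $1+\log_{4/3}|Q|$;
\item[(c)] for each $e\in Q$ there is an opened target $z$ with $\operatorname{dist}_B(v_e,z)\le(4t+2)R_e$, or an active token $e'$ with $R_{e'}\le R_e$ and $\operatorname{dist}_B(v_e,v_{e'})\le4tR_e$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:spider}, applied to $A$ and the current $B$, each spider of a round has ratio at most $4\Lambda/|A|\le8\Lambda/m$. The spiders of a round have disjoint token sets, so the round costs at most $8\Lambda$.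

(b) At the end of a round $|A|<m/2$, and at most half of the $m-|A|$ removed tokens stay active. So fewer than $|A|+(m-|A|)/2<3m/4$ tokens are active. For $t\ge1$ the number of active tokens is thus less than $(3/4)^t|Q|$, which is at most $1$ for $t=\max(1,\lceil\log_{4/3}|Q|\rceil)$.

(c) Induction on $t$; for $t=0$ take $e'=e$. If $e$ has a target, it keeps it. Otherwise consider $e'$ in round $t+1$. If $e'$ stays active, nothing changes. If $e'$ follows $e''$, both reach the center of their spider by paths in $B$ of lengths at most $2R_{e'}$ and $2R_{e''}\le2R_{e'}$, so $\operatorname{dist}_B(v_e,v_{e''})\le4tR_e+4R_e$. If $e'$ finishes at $z$, then $\operatorname{dist}_B(v_e,z)\le4tR_e+2R_e$.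
\end{proof}

To \emph{gather} $Q$ is to run rounds until no token is active; each token is then assigned the target given by (c). The rule that the smallest radius survives is what makes (c) independent of the range of the radii, which may be exponential: a token that followed a token of much larger radius would inherit the long paths of the latter.

\begin{example}\label{ex:parity}
The factor $\log|Q|$ in the cost of gathering all tokens cannot be removed. Let all lengths be zero. Place a token at a terminal $u$ for each nonzero $u\in\mathbb F_2^d$, let $r$ be the only target, with opening cost $0$, and for each nonzero $v\in\mathbb F_2^d$ let $m_v$ be a node of cost $1$ adjacent to $r$ and to all $u$ with $u\cdot v=1$. Each $u$ has $2^{d-1}$ neighbors, so sending $2^{-d}$ along each path $(u,m_v,r)$ gives a fractional solution with $x=2^{-d}$ on the nodes $m_v$ and $\Lambda<1$. Fewer than $d$ vectors $v$ are all orthogonal to some nonzero $u$, which then has no bought neighbor. So connecting all tokens costs at least $d=\log(|Q|+1)$.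
\end{example}

The way to save rounds is therefore to start with fewer tokens.

\section{One merging step on a small instance}\label{sec:towns}

Suppose that all budgets equal $1$ and that $H^*$ has the simplest possible shape. The terminals are partitioned into \emph{towns} $U_1,\dots,U_m$; town $j$ has a \emph{hub} $u_j$ of length at most $1$ adjacent to all its terminals; both ends of every pair lie in the same town; and $H^*=U\cup\{u_1,\dots,u_m\}$ with $c(H^*)\le2$. The graph $G$ may contain further nodes and edges, and the algorithm does not know which nodes are hubs.

Each town with its hub is a junction tree rooted at any terminal $r\in U_j$. The algorithm will see such a tree only through a fractional solution. Even the best one, with $x=1$ on $u_j$ and $\Lambda=c(u_j)$, is turned into an integral solution by gathering at $r$ one token of radius $1$ for each terminal of the town. Lemma~\ref{lem:rounds} bounds the number of rounds by $1+\log_{4/3}|U_j|$, and $|U_j|$ may be close to $n$.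

Let $q=72N\lceil\sqrt n\,\rceil$, and call a town \emph{large} if it has at least $q$ terminals. Place a token of radius $1$ at each terminal of a large town, and let every terminal be a target with opening cost $q/|U|$. A token at $v\in U_j$ sends $1/q$ to each of $q$ terminals $z$ of its town, along $(v,u_j,z)$, or along $(v)$ if $z=v$. With $x=1$ on the hubs and $x'_z=1/q$ for all $z\in U$, this is a fractional solution of cost at most $2+|U|\cdot\frac1q\cdot\frac q{|U|}=3$. Gathering takes at most $1+\log_{4/3}n\le3N$ rounds and costs at most $8\cdot3\cdot3N=72N$. Hence at most $72N|U|/q\le\sqrt n$ targets are opened, and every terminal of a large town is within distance $12N+2$, in $B$, of an opened target, its \emph{center}. In a small town let each terminal be its own center.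

Merging serves no pair by itself, since $s_i$ and $t_i$ may have different centers. But now every town uses at most $q$ centers: a small town because it has fewer than $q$ terminals, a large town because there are at most $\sqrt n$ opened targets in total. To connect town $j$ to $r$ it suffices to gather one \emph{representative} terminal of the town per center. This takes $t\le1+\log_{4/3}q$ rounds, and $\log q\le\frac12N+\log N+O(1)$. Any terminal of the town reaches $r$ through its center and the representative of that center, over a distance of at most $2(12N+2)+4t+2$. The bound on the number of rounds has been halved, up to $O(\log N)$, at the price of a stretch $O(N)$.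

The merging step is cheap because any center will do: all tokens are handled at once against the cost of $H^*$, for $O(N)$ in total. In the search for junction trees, one round, summed over all trees bought, will cost $O(N^2)$. One level of merging gains a constant factor only; $T$ levels, each dividing the number of centers by $n^{1/(T+1)}$ and multiplying the distances by $O(N)$, bring the number of rounds down to $O(N/(T+1)+\log N)$.

The general proof has to deal with three complications. The algorithm does not know which pairs can be merged, so a linear program decides. Budgets differ, so a terminal may use only routes built for terminals of smaller budget. And $H^*$ has no towns, so they must be carved out of it at all scales.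

\section{Lifting: merging terminals into centers}\label{sec:lifting}

Fix the input $\lambda,S,T$ of the Halving Lemma. The \emph{endpoints} of a pair $i$ are two formal objects located at $s_i$ and $t_i$; endpoints of different pairs are distinct even if their terminals coincide. For an endpoint $e$ of $i$, let $v_e$ be its terminal and $L_e=L_i$. Put
\[
h=32N,\qquad w=\lceil n^{1/(T+1)}\rceil,\qquad g=4+\lceil\log(T+1)\rceil,\qquad q=192\,Ngw,
\]
\[
\rho_0=0,\qquad R_\tau=h+1+\rho_\tau,\qquad\rho_{\tau+1}=33N\,R_\tau .
\]
Here $hL_i$ is the size of the ``town'' of pair $i$ in Section~\ref{sec:existence}, $w$ is the factor by which a level reduces the number of centers, $g$ bounds the number of gatherings per level, and $\rho_\tau L_e$ bounds the distance from an endpoint to its center at level $\tau$. Solving the recursion, $\rho_T=(h+1)\sum_{j=1}^T(33N)^j\le2(h+1)(33N)^T$, and $2(h+1)\le65N$, so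
\begin{equation}\label{eq:rho}
\rho_0\le\rho_1\le\dots\le\rho_T\le(65N)^{T+1}.
\end{equation}

\paragraph{The lifting phase.}
Start with $B=U$. \emph{Level} $\tau$ consists of a set $S_\tau\subseteq S$ of pairs, a set $Z_\tau\subseteq U$ of centers, and a center $z_\tau(e)\in Z_\tau$ for each endpoint $e$ of a pair in $S_\tau$. At level $0$, $S_0=S$, $z_0(e)=v_e$, and $Z_0$ is the set of terminals of pairs in $S$. For $F\subseteq S_\tau$, the following program asks which pairs can reach the current centers if only a $1/q$ fraction of the centers is open; each endpoint $e$ is a token with radius $R_\tau L_e$.
\begin{align*}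
\mathrm{Lift}_\tau(F):\quad\text{maximize}\quad&\textstyle\sum_{i\in F}\lambda_iy_i\\
\text{subject to}\quad&\text{both endpoints $e$ of each $i\in F$ have an $e$-flow to $Z_\tau$ of value $y_i$,}\\
&f_e(v)\le x_v\quad(v\notin B),\qquad\varphi_e(z)\le x'_z\quad(z\in Z_\tau),\\
&\textstyle\sum_v\hat c(v)x_v\le2,\qquad\sum_{z\in Z_\tau}x'_z\le|Z_\tau|/q,\\
&0\le y_i\le1,\qquad x,x'\ge0 .
\end{align*}
The zero solution is feasible, so an optimum exists. For $\tau<T$, level $\tau+1$ is built as follows. Put $F_0=S_\tau$, and for $j=0,1,\dots$ do the following. If $\lambda(F_j)\le\frac{\lambda(S)}{16(T+1)}$, stop. Otherwise solve $\mathrm{Lift}_\tau(F_j)$ and let $F_{j+1}=\{i\in F_j:y_i<\frac12\}$. If $\lambda(F_{j+1})>\frac12\lambda(F_j)$, stop. Otherwise \emph{lift} $F_j\setminus F_{j+1}$: gather the endpoints of these pairs, with radii $R_\tau L_e$, targets $Z_\tau$ and opening costs $q/|Z_\tau|$, and let $z_{\tau+1}(e)$ be the target assigned to $e$. When the loop stops at index $j$, the pairs of $F_j$ are \emph{dropped} and receive the \emph{type} $\tau(i)=\tau$; put $S_{\tau+1}=S_\tau\setminus F_j$, and let $Z_{\tau+1}$ be the set of targets opened at this level. The pairs of $S_T$ receive type $T$. The \emph{final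 center} of an endpoint $e$ of $i$ is $z(e)=z_{\tau(i)}(e)$. Opening costs are a bookkeeping device that counts centers; they are not part of $c(B)$.

\begin{lemma}\label{lem:liftfacts}
On every input, the lifting phase has the following properties.
\begin{enumerate}
\item[(a)] It buys nodes of total cost at most $192\,NgT=O(TN\log(T+2))$.
\item[(b)] $|Z_{\tau+1}|\le|Z_\tau|/w$ for $\tau<T$, and $|Z_T|<q$.
\item[(c)] From the moment level $\tau$ is built, $\operatorname{dist}_B(v_e,z_\tau(e))\le\rho_\tau L_e$ for all endpoints $e$ of pairs in $S_\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
If the lift with index $j$ takes place, then $\frac{\lambda(S)}{16(T+1)}<\lambda(F_j)\le2^{-j}\lambda(S)$, so $j<4+\log(T+1)$. Hence there are at most $g$ lifts per level. In a lift, the optimal solution of $\mathrm{Lift}_\tau(F_j)$ is a fractional solution for the tokens, as $y_i\ge\frac12$, of cost $\Lambda\le2+\frac q{|Z_\tau|}\cdot\frac{|Z_\tau|}q=3$. There are at most $2k\le2n^2$ tokens, hence at most $1+\log_{4/3}(2n^2)\le1+2.5(1+2N)\le8N$ rounds. By Lemma~\ref{lem:rounds}(a) a lift costs at most $8\cdot8N\cdot3=192N$, which gives (a). It also shows that a lift opens at most $192N|Z_\tau|/q$ targets, so a level opens at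 most $192Ng|Z_\tau|/q=|Z_\tau|/w$. Consequently $|Z_T|\le n/w^T\le n^{1/(T+1)}\le w<q$. Property (c) is trivial for $\tau=0$, and Lemma~\ref{lem:rounds}(c) gives $\operatorname{dist}_B(v_e,z_{\tau+1}(e))\le(32N+2)R_\tau L_e\le\rho_{\tau+1}L_e$.
\end{proof}

\paragraph{Sparse pairs.}
The following notion, used only in the analysis, replaces ``small town''. For $i\in S_\tau$ let $\nu_\tau(i)$ be the number of distinct centers $z_\tau(e')$, where $e'$ ranges over the endpoints of pairs in $S_\tau$ with
\[
L_{e'}\le L_i\qquad\text{and}\qquad\operatorname{dist}_{H^*}(s_i,v_{e'})\le hL_i .
\]
A pair $i\in S$ is \emph{sparse} if it is good and $\nu_{\tau(i)}(i)<q$. Let $\mathcal G$ be the set of sparse pairs. A good pair that sees $q$ centers can be lifted fractionally, as in a large town, so we expect the pairs that are dropped to be sparse or bad. A single linear program per level would not ensure this: it may lift pairs that see few centers and leave behind, with comparable weight, pairs that see many. This is why the loop continues until the remaining set is negligible or resists lifting, in which case a quarter of the set itself is sparse or bad.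

\begin{lemma}\label{lem:sparse}
If the bad pairs in $S$ weigh at most $\lambda(S)/16$, then $\lambda(\mathcal G)\ge\frac{11}{64}\lambda(S)$.
\end{lemma}

\begin{proof}
Let $\mathcal E_\tau$ be the set of $i\in S_\tau$ that are bad or have $\nu_\tau(i)<q$. We claim that $\mathrm{Lift}_\tau(F_j)$ has a feasible solution with $x=\mathbf 1_{H^*}$, with $x'_z=1/q$ for all $z\in Z_\tau$, with $y_i=1$ for $i\in F_j\setminus\mathcal E_\tau$, and with $y_i=0$ otherwise. The two budget constraints hold since $c(H^*)\le2$. Let $i\in F_j\setminus\mathcal E_\tau$, and pick $q$ distinct centers $z_\tau(e')$ counted in $\nu_\tau(i)$. From $s_i$ walk to $v_{e'}$ in $H^*$ and then to $z_\tau(e')$ in $B$. By Lemma~\ref{lem:liftfacts}(c) the length is at most $hL_i+\rho_\tau L_{e'}\le(h+\rho_\tau)L_i$; this is where $L_{e'}\le L_i$ is needed. From $t_i$ walk first to $s_i$ in $H^*$, which adds at most $L_i$ because $i$ is good. In both cases the length is at most $R_\tau L_i$, so shortcutting gives an admissible path inside $H^*\cup B$. Send $1/q$ along each of the $q$ paths. Then $f_e(v)\le1$ on $H^*\setminus B$, $f_e(v)=0$ outside $H^*\cup B$, and $\varphi_e(z)\le1/q$. This proves the claim.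

An optimal solution therefore has $\sum_{i\in F_j}\lambda_i(1-y_i)\le\lambda(\mathcal E_\tau\cap F_j)$. Each $i\in F_{j+1}$ has $1-y_i>\frac12$, so $\lambda(F_{j+1})\le2\lambda(\mathcal E_\tau\cap F_j)$. Thus the set $F_j$ dropped at level $\tau$ satisfies $\lambda(F_j)\le\frac{\lambda(S)}{16(T+1)}$ or $\lambda(F_j)<2\lambda(F_{j+1})\le4\lambda(\mathcal E_\tau\cap F_j)$. The pairs in $\mathcal E_\tau\cap F_j$ have type $\tau$, so they are bad or sparse. The pairs in $S_T$ are bad or sparse as well, since $\nu_T(i)\le|Z_T|<q$. The $T$ dropped sets and $S_T$ partition $S$, so
\[
\lambda(S)\le\frac{T\,\lambda(S)}{16(T+1)}+4\lambda(\mathcal G)+4\lambda(\mathrm{bad}\cap S)\le\frac5{16}\lambda(S)+4\lambda(\mathcal G).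
\]
\end{proof}

\section{Junction trees with few centers exist}\label{sec:existence}

We now carve towns out of $H^*$. The tool is a partition into clusters of small radius that cuts few edges. We include the proof.

\begin{lemma}[region growing]\label{lem:region}
Let a graph with at most $n$ nodes have edge lengths $\ell_{uv}\ge0$ and edge weights $\omega_{uv}\ge0$, and let $\rho>0$. The nodes can be partitioned into clusters such that each cluster has a node within distance $\rho$, inside the cluster, of all its nodes, and the edges between different clusters have total weight at most $\frac{2\ln(n+1)}\rho\sum_{uv}\omega_{uv}\ell_{uv}$.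
\end{lemma}

\begin{proof}
Let $M=\sum\omega_{uv}\ell_{uv}$. Repeatedly pick a node $x$ of the remaining graph and remove a ball $\{u:\delta(u)\le r\}$ with $0<r<\rho$ as a cluster, where $\delta$ is the distance from $x$ in the remaining graph. Shortest paths from $x$ to nodes of the ball stay in the ball. An edge $uv$ that leaves the ball at $u$ has $\delta(u)\le r<\delta(v)\le\delta(u)+\ell_{uv}$, so $0\le r-\delta(u)<\ell_{uv}$. If $M=0$, such an edge has positive length and hence weight $0$, so any $r$ works. Let $M>0$, let $\operatorname{cut}(r)$ be the weight of the edges of the remaining graph that leave the ball, and let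
\[
\operatorname{vol}(r)=\frac Mn+\sum_{uv\text{ inside}}\omega_{uv}\ell_{uv}+\sum_{uv\text{ leaving at }u}\omega_{uv}\,(r-\delta(u)).
\]
Then $M/n\le\operatorname{vol}(r)\le M/n+M$. Between consecutive values of $\delta$ the ball is constant and $\operatorname{vol}$ is affine with slope $\operatorname{cut}(r)$. At a value of $\delta$ it can only jump up, since an edge that becomes inside raises its contribution from at most $\omega_{uv}\ell_{uv}$ to $\omega_{uv}\ell_{uv}$, and a new leaving edge starts at $0$. Hence $\int_0^\rho\frac{\operatorname{cut}(r)}{\operatorname{vol}(r)}\,dr$ is at most the total increase of $\ln\operatorname{vol}$, which is at most $\ln(n+1)$, and some $r\in(0,\rho)$ has $\operatorname{cut}(r)\le\frac{\ln(n+1)}\rho\operatorname{vol}(r)$. Choose this $r$. The edges counted in $\operatorname{vol}(r)$ disappear with the ball, and there are at most $n$ balls, so the volumes sum to at most $2M$. Every edge between different clusters is counted in the cut of the first ball that removes one of its ends.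
\end{proof}

A pair needs a cluster of radius comparable to its budget, so we partition at all scales. The budgets may differ by a factor as large as the largest ratio of demands, and then the number of scales is polynomial in $n$ rather than logarithmic. Paying $c(H^*)$ once per scale is too much. We group nested clusters into chains that share one root, in such a way that every node of $H^*$ is charged by only $1+\log k$ chains.

\begin{lemma}\label{lem:junction}
Let $\emptyset\ne\mathcal G'\subseteq\mathcal G$. There are a set $C\subseteq H^*$, a terminal $r\in C$ and a nonempty set $I\subseteq\mathcal G'$ such that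
\begin{enumerate}
\item[(a)] $\operatorname{dist}_C(v_e,r)\le hL_e$ for all endpoints $e$ of pairs in $I$;
\item[(b)] the endpoints of pairs in $I$ have at most $(T+1)q$ distinct final centers;
\item[(c)] $c(C)\le12N\,\lambda(I)/\lambda(\mathcal G')$.
\end{enumerate}
\end{lemma}

\begin{proof}
Give each edge $uv$ of $G[H^*]$ the length $(\ell(u)+\ell(v))/2$. The edge length of a walk is its node length minus half the lengths of its two ends, so the two agree for walks between terminals. For $i\in\mathcal G'$ let $P_i$ be an $s_i$--$t_i$ path in $G[H^*]$ of length at most $L_i$, which exists since $i$ is good, and let $j(i)$ be the least integer with $2^{j(i)}\ge8NL_i$. Then $2\cdot2^{j(i)}<32NL_i=hL_i$.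

\emph{The hierarchy.} Start with the connected components of $G[H^*]$. For $j$ descending from $\max_ij(i)$ to $\min_ij(i)$, refine each current cluster $K$ by applying Lemma~\ref{lem:region} to $G[K]$ with $\rho=2^j$, where $\omega_{uv}$ is the total weight $\lambda_i$ of the pairs $i\in\mathcal G'$ with $j(i)\le j$, $P_i\subseteq K$ and $uv$ an edge of $P_i$. The resulting sets are the \emph{clusters of scale $j$}. In $K$, $\sum\omega_{uv}\ell_{uv}\le\sum\lambda_iL_i$ over these pairs, and each of them whose path is split by the refinement contributes $\lambda_i$ to the weight of a cut edge. Since $\ln(n+1)\le N$ for $n\ge4$, the pairs with $j(i)\le j$ whose path is split for the first time at scale $j$ weigh at most $2N2^{-j}\sum_{j(i)\le j}\lambda_iL_i$. Summing over $j$ and exchanging the sums, the pairs split at some scale $j\ge j(i)$ weigh at most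
\[
\sum_{i\in\mathcal G'}\lambda_iL_i\cdot2N\sum_{j\ge j(i)}2^{-j}=\sum_{i\in\mathcal G'}\lambda_i\,\frac{4NL_i}{2^{j(i)}}\le\frac12\lambda(\mathcal G').
\]
Let $\mathcal G''$ be the set of the other pairs, so that $\lambda(\mathcal G'')\ge\frac12\lambda(\mathcal G')$. \emph{Assign} $i\in\mathcal G''$ to the cluster $C(i)$ of scale $j(i)$ that contains $P_i$. Going through the central node of $C(i)$, we see that
\begin{equation}\label{eq:diameter}
\operatorname{dist}_{C(i)}(u,u')\le2\cdot2^{j(i)}\le hL_i\quad\text{for all terminals }u,u'\in C(i).
\end{equation}

\emph{Heavy paths.} The clusters, each taken together with its scale, form a rooted forest in which the children of a cluster of scale $j$ are the clusters of scale $j-1$ contained in it. The \emph{size} of a cluster is the number of pairs assigned to it or to its descendants. For each cluster with children, call one child of largest size \emph{heavy} and the others \emph{light}. A light child has at most half the size of its parent. The edges from parents to heavy children split the forest into downward paths, the \emph{heavy paths}, and the top of each is a root or a light child. For a heavy path $X$ let $C_X$ be its top cluster and $I_X$ the set of pairs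 assigned to clusters of $X$. If $I_X\ne\emptyset$, let $r_X=s_{i_0}$ for a pair $i_0$ assigned to the lowest cluster of $X$ that has an assigned pair. For $i\in I_X$ we have $r_X\in C(i_0)\subseteq C(i)\subseteq C_X$, so \eqref{eq:diameter} gives (a) for $C=C_X$, $r=r_X$, $I=I_X$.

\emph{Property (c).} The clusters containing a fixed node $v$ form a chain. Going down the chain, each top after the first is a light child and has at most half the size of the previous top. Sizes are at most $k$, so at most $1+\log k\le3N$ tops of positive size contain $v$. Therefore $\sum_{X:I_X\ne\emptyset}c(C_X)\le3N\,c(H^*)\le6N$, while $\sum_X\lambda(I_X)=\lambda(\mathcal G'')\ge\frac12\lambda(\mathcal G')>0$. By averaging, some $X$ with $I_X\ne\emptyset$ has $c(C_X)/\lambda(I_X)\le12N/\lambda(\mathcal G')$.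

\emph{Property (b).} Fix this $X$ and a type $\tau$ that occurs in $I_X$, and let $i_1$ have the largest budget among the pairs of type $\tau$ in $I_X$. Let $i$ be any such pair and $e$ an endpoint of it. Then $L_i\le L_{i_1}$, so $j(i)\le j(i_1)$, and $C(i)\subseteq C(i_1)$ because both clusters lie on $X$. By \eqref{eq:diameter}, $\operatorname{dist}_{H^*}(s_{i_1},v_e)\le hL_{i_1}$. Since $i\in S_\tau$, the center $z(e)=z_\tau(e)$ is counted in $\nu_\tau(i_1)$, which is less than $q$ because $i_1$ is sparse of type $\tau$. There are $T+1$ types.
\end{proof}

\section{Finding junction trees and the proof of the Halving Lemma}\label{sec:finding}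

The second phase continues with the set $B$ left by the lifting phase. Put
\[
\eta=\frac{96N}{\lambda(S)},\qquad\Gamma=(T+1)q,\qquad\beta=2N+3,\qquad t=\lceil\log_{4/3}(2\Gamma)\rceil .
\]
We look for a junction tree as in Lemma~\ref{lem:junction}, with cost about $\eta$ per unit of weight and at most $\Gamma$ final centers. We try all roots $r$ and all approximate weights $Y$. Knowing $Y$ tells us more than the budget $2\eta Y$ of the tree: every endpoint served by the tree has a path of its own to $r$ of cost at most $2\eta Y$. We admit only such endpoints, and this will allow the rounds to stop early.

All pairs of $S$ start \emph{unserved}. Endpoints are now tokens with radius $hL_e$. For a terminal $r$ and a number $Y>0$, an unserved pair is \emph{eligible} if both its endpoints $e$ have $\kappa_e(r)\le2\eta Y$. Let $A$ be the set of eligible pairs. The variables $\gamma_z$ count final centers.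
\begin{align*}
\mathrm{Junc}(r,Y):\quad\text{maximize}\quad&\textstyle\sum_{i\in A}\lambda_iy_i\\
\text{subject to}\quad&\text{both endpoints $e$ of each $i\in A$ have an $e$-flow to $\{r\}$ of value $y_i$,}\\
&f_e(v)\le x_v\quad(v\notin B),\qquad\textstyle\sum_v\hat c(v)x_v\le2\eta Y,\\
&y_i\le\gamma_{z(e)}\ \text{ for both endpoints $e$ of $i$},\qquad\textstyle\sum_{z\in U}\gamma_z\le\Gamma,\\
&0\le y_i\le1,\qquad x,\gamma\ge0 .
\end{align*}

\paragraph{The junction phase.}
While the served pairs weigh less than $\lambda(S)/24$, perform an iteration. Solve $\mathrm{Junc}(r,Y)$ for all terminals $r$ and all integer powers of two $Y$ with $\frac1{2k}\le Y\le2$. If every optimum is less than the corresponding $Y$, return FAIL. Otherwise take $(r,Y)$ with optimum at least $Y$ and an optimal solution, and proceed in two steps.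

\emph{Step 1: a class of nearly equal values.} A pair is served only if both endpoints reach $r$, so we want to connect all endpoints of a set of pairs, and for this their flows must be scaled to values near $1$ by a common factor. Let $I_a=\{i\in A:2^{-a-1}<y_i\le2^{-a}\}$ for $0\le a<\beta$. The pairs in no class have $y_i\le2^{-\beta}\le\frac1{8n^2}\le\frac1{8k}$ and contribute at most $\frac{2}{8k}\le\frac Y2$ to the objective. So the classes contribute at least $Y/2$, and we can choose $a$ with
\begin{equation}\label{eq:class}
2^{-a}\lambda(I_a)\ge\frac Y{2\beta}.
\end{equation}

\emph{Step 2: gathering representatives.} For each node $z$ that is the final center of an endpoint of a pair in $I_a$, choose among these endpoints one with the smallest $L_e$ as the \emph{representative} of $z$. Each such $z$ has $\gamma_z>2^{-a-1}$, so the set $Q$ of representatives has $|Q|\le2^{a+1}\Gamma$. Multiply $x$ and the flows by $2^a$ and put $x'_r=1$. This is a fractional solution for $Q$ with the single target $r$ of opening cost $0$, and $\Lambda\le2^{a+1}\eta Y$. One round may cost as much as $8\Lambda$, while $\Lambda$ suffices to connect $2^a$ eligible tokens directly. So run rounds only until at most $2^a$ tokens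 are active, and then buy for each active token $e'$ an admissible path to $r$ attaining $\kappa_{e'}(r)$. Declare the pairs of $I_a$ served.

On termination without FAIL, return $B$ and the set $S'$ of served pairs.

\begin{proof}[Proof of Lemma~\ref{lem:halving}]
Property (H1) is the termination condition.

\emph{The number of rounds.} By Lemma~\ref{lem:rounds}(b), after $t$ rounds at most $(3/4)^t2^{a+1}\Gamma\le2^a$ tokens are active, so Step 2 runs at most $t$ rounds, whatever the value of $a$. We have $\log(2\Gamma)=1+\log(T+1)+\log(192Ng)+\log w$, where $\log w\le1+\frac N{T+1}$, and the other terms are $O(\log N)$ since $T\le3N$. Hence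
\begin{equation}\label{eq:t}
t=O\Bigl(\frac N{T+1}+\log N\Bigr)=O(N).
\end{equation}

\emph{Lengths.} By Lemma~\ref{lem:rounds}(c), a representative $e^*$ has $\operatorname{dist}_B(v_{e^*},r)\le(4t+2)hL_{e^*}$: either it has finished at $r$, or it is within $4thL_{e^*}$ of an active token of no larger radius, which is connected to $r$ by a path of length at most $2hL_{e^*}$. Let $e$ be an endpoint of $i\in I_a$ and $e^*$ the representative of $z(e)$, so that $z(e^*)=z(e)$ and $L_{e^*}\le L_i$. Going from $v_e$ to $z(e)$, to $v_{e^*}$, to $r$, and using Lemma~\ref{lem:liftfacts}(c), we get $\operatorname{dist}_B(v_e,r)\le(2\rho_T+(4t+2)h)L_i$. By \eqref{eq:rho} and \eqref{eq:t} there is an absolute constant $C_1$ with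
\[
\operatorname{dist}_B(s_i,t_i)\le\bigl(4\rho_T+(8t+4)h\bigr)L_i\le\bigl(4(65N)^{T+1}+C_1N^2\bigr)L_i .
\]
If $C_0\ge65$ and $C_0^2\ge2C_1$, each of the two terms in the parentheses is at most $\frac12(C_0N)^{T+2}$. This proves (H3).

\emph{Cost.} The rounds cost at most $8t\cdot2^{a+1}\eta Y$. The values $\kappa_{e'}(r)$ do not increase when $B$ grows, so by eligibility the direct connections cost at most $2^a\cdot2\eta Y$. By \eqref{eq:class}, $2^aY\le2\beta\lambda(I_a)$, so an iteration costs at most
\[
(8t+1)\,2^{a+1}\eta Y\le4\beta(8t+1)\,\eta\,\lambda(I_a).
\]
The sets served in different iterations are disjoint subsets of $S$, so the junction phase costs at most $4\beta(8t+1)\cdot96N=O(N^2t)$. Together with \eqref{eq:t}, Lemma~\ref{lem:liftfacts}(a) and $c(U)=0$, this proves (H2) for $C_0$ large enough.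

\emph{No failure under the hypothesis.} Let $H^*$ be a reference solution and let the bad pairs in $S$ weigh at most $\lambda(S)/16$. In an iteration let $\mathcal G'$ be the set of unserved sparse pairs. By Lemma~\ref{lem:sparse}, $\lambda(\mathcal G')\ge\bigl(\frac{11}{64}-\frac1{24}\bigr)\lambda(S)=\frac{25}{192}\lambda(S)\ge\frac18\lambda(S)$. Lemma~\ref{lem:junction} gives $C,r,I$ with $c(C)\le\eta\lambda(I)$. Let $Y$ be the power of two with $Y\le\lambda(I)<2Y$. Since $\frac1k\le\lambda(I)\le2$, this $Y$ is tried, and $c(C)\le2\eta Y$. By (a), each endpoint $e$ of a pair in $I$ has a path to $r$ in $G[C]$ of length at most $hL_e$. The path is admissible and costs at most $c(C)\le2\eta Y$, so the pairs of $I$ are eligible. Let $x=\mathbf 1_C$ and $y=\mathbf 1_I$, send a unit flow along each of these paths, and let $\gamma=1$ on the final centers of the endpoints of $I$ and $0$ elsewhere. By (b) this is feasible for $\mathrm{Junc}(r,Y)$, and its value is $\lambda(I)\ge Y$. So FAIL is not returned.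

\emph{Running time.} The lifting phase solves at most $T(g+1)$ linear programs. By \eqref{eq:class} each iteration of the junction phase serves a pair, so there are at most $k$ iterations, each with $O(nN)$ linear programs. In the layered formulation each program has polynomial size, and its coefficients are formed from $\hat c(v)\in\{0,\frac1n,\dots,1\}$, the rationals $\lambda_i$, $\eta$, $Y$ and the integers $q$, $\Gamma$, $|Z_\tau|$; here $w$ is the least integer with $w^{T+1}\ge n$. A feasible and bounded linear program with rational data can be solved exactly in time polynomial in the bit length of the data. The lengths enter only through the integers $a_e(v)$, which matter only up to $2n$ and are found by comparing $n\ell(v)$ with $jR_e$ for $0\le j\le2n$; each radius is $L_e$ times an integer of $O(N\log N)$ bits. The algorithm reads only the values $y_i$ from the solutions, and each round of gathering consists of polynomially many shortest-path computations.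
\end{proof}

This completes the proof of the Halving Lemma, hence of Proposition~\ref{prop:mcd} and of Theorem~\ref{thm:main}.

\section{Extensions and a lower bound}\label{sec:remarks}

The following remarks are not used in the proof.

\begin{remark}[arbitrary demands]\label{rem:demands}
The magnitude of the demands enters only through the number $n=n_0(J+3)$ of nodes of the MCD instance. For arbitrary demands with total $D\ge2$ on $n_0\ge2$ vertices let $M=n_0+\log D+2$. Then $n\le2M^2$, so the same proof gives the ratio $O(\log^3M\,(\log\log M)^2)$, in time polynomial in $n_0$ and the bit length of the demands.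
\end{remark}

\begin{remark}[cost--distance]\label{rem:mcd}
Proposition~\ref{prop:mcd} gives the ratio $O(\log^3n\,(\log\log n)^2)$ directly for node-weighted Multicommodity Cost--Distance with arbitrary demands, where the ends of the pairs may have positive cost and length. Attach to each vertex $v$ two pendant terminals $v^+,v^-$ of zero cost and length, and replace $(s_i,t_i)$ by $(s_i^+,t_i^-)$; pendant nodes are never inner nodes of a path, so the objective is unchanged. The optimum is $0$ if and only if every pair is connected through nodes with $c(v)=\ell(v)=0$. Otherwise take an optimal solution that is a union of chosen paths, and let $\mu$ be the largest of the numbers $c(v)$, over the used nodes $v$, and $d_i\ell(v)$, over the nodes $v$ on the path of pair $i$. The optimum is a sum of at most $n+kn$ such numbers, so it lies in $[\mu,(n+kn)\mu]$. There are at most $n+kn$ candidates for $\mu$, which gives polynomially many guesses for the scale, as in Lemma~\ref{lem:scale}.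
\end{remark}

\begin{remark}[a lower bound]\label{rem:hardness}
Unless $\mathrm P=\mathrm{NP}$, MBB with node costs has no $o(\log n)$-approximation, even with unit demands. Given a set cover instance, take a root adjacent to one vertex for each set, and make each set-vertex adjacent to one vertex for each of its elements. On set-vertices let $c_v(0)=0$ and $c_v(f)=1$ for $f>0$; elsewhere let $c_v\equiv0$. Put a unit demand from the root to each element-vertex. An element-vertex is adjacent only to the vertices of sets containing the element, so on each routing path the vertex before the last is such a set-vertex, and the paid set-vertices form a cover. Conversely, a cover gives a routing of cost at most its size. So $\mathrm{OPT}$ is the minimum size of a cover. Dinur and Steurer \cite{DS} proved that for every fixed $\varepsilon>0$ it is NP-hard to approximate set cover within $(1-\varepsilon)\ln m$ on instances with $m$ elements and size $\mathrm{poly}(m)$; for these instances $\log n=O(\log m)$. This bound does not match Theorem~\ref{thm:main}, and we do not claim that the ratio $\log^3n\,(\log\log n)^2$ is optimal.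
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
Approximating Some Network Design Problems With Node Costs.
\texttt{http://www.openu.ac.il/home/nutov/mbb.pdf}

\bibitem{CHKS}
Chekuri, Hajiaghayi, Kortsarz, Salavatipour.
FOCS 2006 / SODA 2007.

\bibitem{DS}
Dinur, Steurer.
STOC 2014.

\end{thebibliography}
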